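# Galaxies that span all vertices of maximum degree

## Digraphs, stars, galaxies and odd-strong sets

All digraphs are finite, without loops and without parallel arcs. A pair of opposite arcs $uv$, $vu$ is allowed.

**Degrees.** For a vertex $v$ of $D$ let $d^+(v)$ and $d^-(v)$ be its out-degree and in-degree, and let its *degree* be $d(v)=d^+(v)+d^-(v)$. Put $\Delta(D)=\max_v d(v)$. *Example.* In the digraph on $\{u,v\}$ with arcs $uv,vu$, both vertices have degree $2$.

**Stars and galaxies.** A *star* consists of arcs $cx_1,\dots,cx_k$ with $k\ge 1$ and $c,x_1,\dots,x_k$ distinct. The vertex $c$ is its *centre*; the $x_i$ are its *leaves*. A *galaxy* in $D$ is a subdigraph that is a vertex-disjoint union of stars (possibly of no stars). It *spans* a vertex $v$ if $v$ belongs to one of its stars. *Example.* On the directed path $x\to y\to z$ the galaxies are $\emptyset$, $\{xy\}$ and $\{yz\}$. The two arcs together are not a galaxy, because $y$ would be both a leaf and a centre. In the digraph with arcs $yx,yz$, both arcs together form a star.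

**Nice galaxies.** A galaxy is *nice* if it spans every vertex of degree $\Delta(D)$. *Example.* On $x\to y\to z$ the only vertex of maximum degree is $y$, so $\{xy\}$ is nice.

**Locally maximum vertices.** A vertex $v$ is *locally maximum* if $d(v)\ge 1$ and $d(v)\ge d(u)$ for every neighbour $u$ of $v$, where neighbours are taken in the underlying undirected graph. *Example.* In the disjoint union of the path $x\to y\to z$ and an arc $p\to q$, the locally maximum vertices are $y,p,q$, although only $y$ has maximum degree.

**Components and neighborhoods.** "Adjacent" and "component" refer to the underlying undirected graph. For $U\subseteq V(D)$, $D[U]$ is the induced subdigraph, $N(U)$ is the set of vertices outside $U$ adjacent to some vertex of $U$, and $N^+(U)$ is the set of out-neighbours of $U$ outside $U$. *Example.* On $x\to y\to z$ we have $N(\{y\})=\{x,z\}$ and $N^+(\{y\})=\{z\}$.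

**Strong digraphs, initial components.** A digraph is *strong* if every vertex is reachable from every other by a directed path; a one-vertex digraph is strong. A strong component is *initial* if no arc enters it from outside. *Example.* In a directed triangle with one extra arc from a triangle vertex to a new vertex $z$, the strong components are the triangle and $\{z\}$, and only the triangle is initial.

**Odd-strong sets.** A nonempty set $U$ is *odd-strong* if $D[U]$ is strong and every strong subdigraph of $D[U]$ has odd order. Since adding arcs on the same vertices keeps a digraph strong, this says: $D[U]$ is strong, and $|H|$ is odd whenever $H\subseteq U$ and $D[H]$ is strong. An odd-strong set contains no pair of opposite arcs, as such a pair is a strong subdigraph of order $2$. *Examples.*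

- A singleton is odd-strong, and so is the vertex set of an induced directed odd cycle.
- Two directed triangles $c\to x_1\to x_2\to c$ and $c\to y_1\to y_2\to c$ sharing only $c$ form an odd-strong set of order $5$. If a strong subdigraph of order at least $2$ contains one of $x_1,x_2$, it contains the whole triangle $c,x_1,x_2$, because $x_1$ has a single out-neighbour $x_2$ and $x_2$ a single in-neighbour $x_1$, and $x_2\to c\to x_1$ are likewise forced. The same holds for the $y$'s. So the orders are $1,3,5$. Note the degrees: $c$ has degree $4$, the other four vertices have degree $2$.
- The digraph with arcs $12,23,31,24,41$ is strong of order $4$, so its vertex set is not odd-strong, although its only directed cycles are the triangles $1\to2\to3\to1$ and $1\to2\to4\to1$. "All cycles odd" is thus weaker than odd-strong. Notice that the galaxy $\{31,24\}$ spans all four vertices.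

**Ears.** Let $\emptyset\ne K\subsetneq V(D)$ with $D[K]$ strong. An *ear* on $K$ consists of distinct vertices $p_1,\dots,p_m\notin K$ with $m\ge 1$, vertices $x,y\in K$ (possibly $x=y$), and arcs $xp_1,\ p_1p_2,\dots,p_{m-1}p_m,\ p_my$. *Example.* In the two triangles sharing $c$, take $K=\{c,x_1,x_2\}$. Then $c\to y_1\to y_2\to c$ is an ear with $m=2$.

**Out-trees.** An *out-tree* with root $\rho$ is a directed tree in which every vertex is reachable from $\rho$; an out-forest is a disjoint union of out-trees. *Example.* A star is an out-tree whose root is its centre.

We use these textbook facts.

1. If $D[U]$ and $D[U']$ are strong and $U\cap U'\neq\emptyset$, then $D[U\cup U']$ is strong.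
2. Every vertex is reachable from some initial strong component. A nonempty set $B$ with $D[B]$ strong and no arc entering $B$ is an initial strong component.
3. If every vertex of $F$ is reachable from $Q\subseteq V(F)$, breadth-first search from $Q$ gives a spanning out-forest of $F$ whose set of roots is exactly $Q$: each vertex outside $Q$ picks a parent one step closer to $Q$.
4. Hall's theorem: in a bipartite graph with sides $\mathcal B$ and $W$, there is a matching that saturates $\mathcal B$ if and only if every $\mathcal B'\subseteq\mathcal B$ has at least $|\mathcal B'|$ neighbours in $W$.

## The conjecture for $\Delta\ge 4$ and two theorems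

Can we always choose vertex-disjoint out-stars so that no vertex of maximum degree is missed? The problem, from "The Spanning Galaxy Problem" (http://oc.inpg.fr/fichiers/havet.pdf), is to prove or disprove the following conjecture of Amini et al. (2007): if $\Delta(D)\ge4$, then $D$ has a nice galaxy. We show that it is true, already from $\Delta(D)\ge3$ on, and that there is an exact local version.

**Theorem 1.** If $\Delta(D)\ge 3$ (in particular if $\Delta(D)\ge 4$), then $D$ has a nice galaxy.

**Theorem 2.** A digraph $D$ has a galaxy spanning all its locally maximum vertices if and only if no component of $D$ is a directed odd cycle.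

## Degrees one and two, sinks and sources

*Degree one.* If $\Delta(D)=1$, the arcs of $D$ are pairwise disjoint. Taking all of them spans every vertex of degree $1$.

*Degree two.* In a directed cycle every out-degree is $1$, so every star is a single arc and a galaxy is a set of disjoint arcs. A directed even cycle is spanned by alternate arcs; a directed odd cycle cannot be spanned, and all its vertices have degree $2=\Delta$. So the conjecture needs some lower bound on $\Delta$.

*A tournament with $\Delta=4$.* On $\mathbb Z_5$ take the arcs $i\to i+1$ and $i\to i+2$. All degrees are $4$, and the stars $\{01,02\}$ and $\{34\}$ span everything.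

*All maximum-degree vertices are sinks* ($\Delta\ge1$). Each such vertex $t$ chooses one in-neighbour $f(t)$, which is not a sink. The arcs $f(t)t$, grouped by tail, are disjoint stars. Sinks are easy because many of them may share a centre.

*All maximum-degree vertices are sources* ($\Delta\ge 1$). Each must be a centre and needs a leaf of its own, and two sources cannot share a leaf. No two sources are adjacent. Given $q$ sources of degree $\Delta$ with set of out-neighbours $N$, exactly $\Delta q$ arcs go from them to $N$, and each vertex of $N$ meets at most $\Delta$ arcs. So $|N|\ge q$, and Hall's theorem gives distinct leaves.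

The source case suggests the shape of a general proof: isolate the parts of $D$ that need outside help, and use the degrees to check Hall's condition for them. We need to know which parts these are.

## Out-forests cover everything except their roots

**Lemma 1.** Let $F$ be a digraph and $Q\subseteq V(F)$ such that every vertex of $F$ is reachable from $Q$. Then $F$ has a galaxy spanning $V(F)\setminus Q$ in which every spanned vertex of $Q$ is a centre.

*Proof.* **Step 1: reduce to out-trees.** By fact 3 there is a spanning out-forest with root set exactly $Q$. It suffices to show that an out-tree $T$ with root $\rho$ has a galaxy spanning $V(T)\setminus\{\rho\}$; the root has no in-arc in $T$, so if it is spanned it is a centre. Then take the union over the trees of the forest.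

**Step 2: peel off a lowest star.** We use induction on $|V(T)|$. If $|V(T)|=1$, take the empty galaxy. Otherwise let $p$ be the parent of a deepest vertex. The children of $p$ are on the deepest level, so they have out-degree $0$ in $T$. Take the star formed by $p$ and all its children. If $p=\rho$, then $T$ is this star and we are done. If $p\neq\rho$, delete the star. What remains is a smaller out-tree with root $\rho$, and induction gives a galaxy disjoint from the star that spans the rest except possibly $\rho$. $\square$

Write $S$ for the set we want to span. Lemma 1 says that only roots are in danger, and one root in each initial strong component is enough. If an initial component contains a vertex outside $S$, let that vertex be the root: it need not be spanned. The trouble comes from initial components $I\subseteq S$.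

**A first attempt.** For each troublesome initial component, choose an arc leaving it, with distinct heads for distinct components, as in the source case. Use the tail as the root, so that it becomes a centre; remove the heads, and apply Lemma 1 to the rest. Removing the heads can create new troublesome initial components. Here is a concrete failure, for any $\Delta\ge3$. Take sources $s_1,\dots,s_\Delta$, where $s_i$ has out-neighbour $w_i$ and $\Delta-1$ further out-neighbours of degree $1$. Add a vertex $t$ with arcs $w_it$ for $i=1,\dots,\Delta$. Then $d(s_i)=d(t)=\Delta$, $d(w_i)=2$, and the other vertices have degree $1$. If we choose the arcs $s_iw_i$, every $w_i$ is a leaf. The only neighbours of $t$ are the $w_i$, so $t$ cannot be spanned. The choice was careless: with $s_1$ matched to another out-neighbour, the star $w_1t$ is available.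

So $t$ should have been in the matching from the beginning, and its matching edge uses an arc *into* $t$. This leads to the plan:

- find all sets that may need outside help, including those that appear only after deletions;
- match them all at once to outside vertices, with arcs in either direction;
- show that one outside vertex, joined by an arc in either direction, is enough help for one such set.

The sets will be odd-strong sets contained in $S$. The next section shows why.

## Ears and parity

**Existence of ears.** Let $D$ be strong and $\emptyset\neq K\subsetneq V(D)$ with $D[K]$ strong. Some arc $xp_1$ leaves $K$. A shortest path from $p_1$ to $K$ has the form $p_1,\dots,p_m,y$ with $p_1,\dots,p_m\notin K$ distinct and $y\in K$. This is an ear on $K$, and $D[K\cup\{p_1,\dots,p_m\}]$ is strong, because each $p_i$ is reached from $x$ and reaches $y$. Starting with a single vertex and adding ears repeatedly, we reach $V(D)$, and all intermediate sets induce strong subdigraphs.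

The purpose of the next lemma is to treat a block whose help comes through an arc *into* it.

**Lemma 2.** If $B$ is odd-strong and $v\in B$, then $B\setminus\{v\}$ can be partitioned into pairs, each joined by an arc.

*Proof.* Build $B$ from $\{v\}$ by ears inside $D[B]$. All intermediate sets induce strong subdigraphs of $D[B]$, so their orders are odd. Hence each ear adds an even number $m$ of new vertices, which are paired by the arcs $p_1p_2,p_3p_4,\dots,p_{m-1}p_m$. $\square$

The next lemma shows that a strong set that is not odd-strong contains a piece that needs no help.

**Lemma 3.** If $D[I]$ is strong but $I$ is not odd-strong, there is $Q\subseteq I$ such that $D[Q]$ is strong and has a galaxy spanning $Q$.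

*Proof.* There is $H\subseteq I$ with $|H|$ even and $D[H]$ strong. Build $H$ by ears inside $D[H]$ from a single vertex. The order changes from odd to even along the way, so some ear $x,p_1,\dots,p_m,y$, added to a set $K$, has $m$ odd. Put $Q=K\cup\{p_1,\dots,p_m\}$; then $D[Q]$ is strong. By Lemma 1 applied to $D[K]$ with root set $\{x\}$, there is a galaxy in $D[K]$ spanning $K\setminus\{x\}$ in which $x$ is unspanned or a centre. In either case we may add the arc $xp_1$, with $x$ as its centre. The vertices $p_2,\dots,p_m$ are even in number; add the arcs $p_2p_3,\dots,p_{m-1}p_m$. The result spans $Q$. $\square$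

For the digraph with arcs $12,23,31,24,41$: take $K=\{1,2,3\}$ and the ear $2\to4\to1$ with $m=1$. Lemma 1 with root $2$ uses the path $2\to3\to1$ and gives the star $31$; adding $24$ gives the galaxy $\{31,24\}$ seen above.

## Two vertices of degree two in every odd-strong digraph

To imitate the source case we need at least $\Delta$ arcs between an odd-strong set $B\subseteq S$ and its complement. For a singleton this is the definition of degree. For a larger $B$ the danger is that $D[B]$ is so dense that few arcs are left for the outside. If $D[B]$ has a vertex of degree $2$, this vertex sends $\Delta-2$ arcs out, which alone is not enough. Two such vertices send out $2\Delta-4$, which is at least $\Delta$ when $\Delta\ge4$; parity will settle $\Delta=3$. So we want two.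

**Lemma 4.** Let $D$ be a digraph of order $n\ge3$ with $V(D)$ odd-strong. Then $D$ has at least two vertices of degree $2$ (so with $d^+=d^-=1$).

*Proof.* Induction on $n$, which is odd. If $n=3$, then $D$ is strong without opposite arcs, hence a directed triangle, and all three vertices have degree $2$. Let $n\ge5$, and suppose for contradiction that $D$ has at most one vertex of degree $2$.

**Step 1: hide the possible exception in a large strong set.** Let $v$ be the vertex of degree $2$ if it exists, and any vertex otherwise. Then no vertex other than $v$ has degree $2$. Choose $A$ maximal with $v\in A\subsetneq V(D)$ and $D[A]$ strong; $\{v\}$ is a candidate, so $A$ exists. Take an ear $x,p_1,\dots,p_m,y$ on $A$. Since $A\cup\{p_1,\dots,p_m\}$ induces a strong subdigraph and properly contains $A$, maximality gives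
$$V(D)\setminus A=\{p_1,\dots,p_m\}.$$
Both $n$ and $|A|$ are odd, so $m$ is even. No $p_i$ has degree $2$, because $v\in A$.

**Step 2: list the possible arcs outside $A$.** Maximality of $A$ forbids shortcuts.

- (i) An arc from $A$ to $p_i$ forces $i=1$. If $i>1$, the set $A\cup\{p_i,\dots,p_m\}$ would induce a strong subdigraph, contain $A$ properly and miss $p_1$.
- (ii) An arc from $p_i$ to $A$ forces $i=m$. If $i<m$, the set $A\cup\{p_1,\dots,p_i\}$ would give the same contradiction.
- (iii) There is no arc $p_ip_j$ with $j>i+1$. Otherwise $A\cup\{p_1,\dots,p_i,p_j,\dots,p_m\}$ would give the same contradiction.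

All arcs inside $V(D)\setminus A$ other than the $p_ip_{i+1}$ are therefore *back arcs* $p_jp_i$ with $j>i$. Given a back arc, $\{p_i,\dots,p_j\}$ induces a strong subdigraph, of odd order $j-i+1$. Hence
$$p_jp_i \text{ a back arc}\ \Longrightarrow\ j-i \text{ is even and at least } 2. \tag{1}$$

**Step 3: if $m\ge4$, find a vertex of degree $2$ on the ear.** If there is no back arc, consider $p_2$. By (i) and (ii), as $1<2<m$, it has no arc to or from $A$, so by (iii) its only arcs are $p_1p_2$ and $p_2p_3$. It has degree $2$, a contradiction.

Otherwise take a back arc $p_jp_i$ with $j-i$ minimum, and consider $p_{i+1}$. By (1), $1<i+1<j\le m$, so $p_{i+1}$ has no arc to or from $A$. We claim that it is on no back arc.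

- Suppose $p_{i+1}p_h$ is a back arc. By (1), $i+1-h$ is even and positive, so $h<i$ and $i-h$ is odd. The sets $\{p_h,\dots,p_{i+1}\}$ and $\{p_i,\dots,p_j\}$ induce strong subdigraphs and intersect, so $\{p_h,\dots,p_j\}$ induces a strong subdigraph. Its order is $(j-i)+(i-h)+1$, where $j-i$ is even and $i-h$ is odd. So the order is even, a contradiction.
- Suppose $p_lp_{i+1}$ is a back arc. By (1), $l-i-1$ is even. If $l\le j$, then $l-(i+1)<j-i$ contradicts the choice of $p_jp_i$. If $l>j$, then $\{p_i,\dots,p_j\}$ and $\{p_{i+1},\dots,p_l\}$ induce strong subdigraphs and intersect, so $\{p_i,\dots,p_l\}$ induces a strong subdigraph. Its order is $l-i+1=(l-i-1)+2$, which is even, a contradiction.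

So the only arcs at $p_{i+1}$ are $p_ip_{i+1}$ and $p_{i+1}p_{i+2}$, and it has degree $2$, a contradiction.

**Step 4: if $m=2$, replace the ear by arcs inside $A$.** An ear with only two new vertices has no interior on which to repeat Step 3. Instead we remove it and use induction; a route $x\to a\to b\to y$ through the ear has length $3$, so replacing it by the single arc $xy$ preserves parity.

We have $|A|=n-2\ge3$. Write $a=p_1$, $b=p_2$, and let $X$ be the set of in-neighbours of $a$ in $A$, $Y$ the set of out-neighbours of $b$ in $A$. There is no arc $ba$, because there are no opposite arcs. By (i) and (ii), the only arcs at $\{a,b\}$ are $ab$, the arcs $xa$ with $x\in X$, and the arcs $by$ with $y\in Y$. So $d(a)=1+|X|$ and $d(b)=1+|Y|$. Neither degree is $2$, and $X,Y\ne\emptyset$ because of the ear, so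
$$|X|\ge2,\qquad |Y|\ge2. \tag{2}$$
Let $\hat D$ be obtained from $D[A]$ by adding all arcs $xy$ with $x\in X$, $y\in Y$, $x\ne y$, that are not already present.

**Step 5: check that induction applies to $\hat D$.** It contains $D[A]$ on the same vertices, so it is strong. Let $\hat D[U]$ be strong; we show that $|U|$ is odd. If $D[U]$ is strong, this holds because $V(D)$ is odd-strong in $D$. Otherwise $\hat D[U]\neq D[U]$, so $\hat D[U]$ contains an added arc. Replace each added arc $xy$ by $x\to a\to b\to y$: this turns paths of $\hat D[U]$ into walks of $D[U\cup\{a,b\}]$, so all vertices of $U$ reach each other there. At least one added arc $xy$ has its ends in $U$, so $a,b$ lie on a route $x\to a\to b\to y$ from $U$ to $U$. Thus $D[U\cup\{a,b\}]$ is strong, $|U|+2$ is odd, and so is $|U|$. Hence $V(\hat D)=A$ is odd-strong in $\hat D$, and by induction $\hat D$ has two vertices of degree $2$.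

**Step 6: show that they have degree $2$ in $D$ too.** Let $u$ be one of them. Since $\hat D$ is strong of order at least $3$, $u$ has in-degree and out-degree exactly $1$ in $\hat D$. We rule out $u\in X\cup Y$.

- Let $u\in Y\setminus X$. For every $x\in X$ we have $x\neq u$, so $xu$ is an arc of $\hat D$. By (2) the in-degree of $u$ in $\hat D$ is at least $2$, a contradiction.
- Let $u\in X\setminus Y$. For every $y\in Y$ the arc $uy$ is in $\hat D$, so the out-degree is at least $2$, a contradiction.
- Let $u\in X\cap Y$. In $\hat D$ all of $X\setminus\{u\}$ are in-neighbours of $u$ and all of $Y\setminus\{u\}$ are out-neighbours. By (2) both sets are nonempty, so each has exactly one element: $X=\{u,x\}$, $Y=\{u,y\}$, and $x$, $y$ are the only in-neighbour and the only out-neighbour of $u$ in $\hat D$. As $D[A]$ is strong of order at least $3$, $u$ has an in-neighbour and an out-neighbour already in $D[A]$, so $xu$ and $uy$ are arcs of $D$. Since $D$ has no opposite arcs, $x\ne y$. Take a path from $y$ to $x$ in $D[A]$, with $k$ vertices. It avoids $u$: its ends are different from $u$, and to enter $u$ it would have to come from $x$, the only in-neighbour of $u$ in $D[A]$, but $x$ is its last vertex. Closing the path with $x\to u\to y$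 gives a directed cycle of order $k+1$; closing it with $x\to a\to b\to y$ gives one of order $k+2$. One of the two is a strong subdigraph of $D$ of even order, a contradiction.

Hence $u\notin X\cup Y$. Then $u$ is on no added arc and is adjacent to neither $a$ nor $b$, so $d_D(u)=d_{\hat D}(u)=2$. This holds for two vertices $u$, a contradiction. $\square$

**Corollary 5.** Let $k\ge3$, let $B$ be odd-strong in $D$, and suppose every vertex of $B$ has degree exactly $k$ in $D$. Then at least $k$ arcs join $B$ to $V(D)\setminus B$.

*Proof.* Let $c$ be the number of these arcs and $e(D[B])$ the number of arcs of $D[B]$. Then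
$$c=\sum_{v\in B}\bigl(k-d_{D[B]}(v)\bigr)=k|B|-2e(D[B]), \tag{3}$$
and all summands are nonnegative. If $|B|=1$, then $c=k$. Otherwise $|B|\ge3$, since $|B|$ is odd. By Lemma 4 two summands equal $k-2$, so $c\ge2(k-2)$, which is at least $k$ if $k\ge4$. If $k=3$, this says $c\ge2$; by (3), $c\equiv3|B|\equiv1\pmod 2$, so $c\ge3$. $\square$

## A Hall-type condition that forces a galaxy spanning $S$

**Proposition 6.** Let $S\subseteq V(D)$ satisfy the following condition.

(H) Whenever $B_1,\dots,B_q\subseteq S$ are pairwise disjoint odd-strong sets with no arc between distinct $B_i$'s, then $|N(B_1\cup\dots\cup B_q)|\ge q$.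

Then $D$ has a galaxy spanning $S$.

*Proof.* **Step 1: collect all sets that may need help.** Put $W_0=\emptyset$. Given $W_j$, let $\mathcal B_j$ be the set of all initial strong components $B$ of $D-W_j$ (as vertex sets) such that $B\subseteq S$ and $B$ is odd-strong. Let
$$W_{j+1}=W_j\cup\bigcup_{B\in\mathcal B_j}N^+(B),$$
with $N^+$ taken in $D$. We delete *all* out-neighbours, not only one chosen leaf for each set, so that the sets become isolated from the rest.

We show $\mathcal B_j\subseteq\mathcal B_{j+1}$. Let $B'\in\mathcal B_j$. For $B\in\mathcal B_j$ with $B\ne B'$ there is no arc from $B$ to $B'$, since $B'$ is initial in $D-W_j$; and $N^+(B')$ avoids $B'$ by definition. So $B'$ avoids $W_{j+1}$. In $D-W_{j+1}$ the set $B'$ still induces a strong subdigraph that no arc enters, so it is an initial strong component there by fact 2. Thus $B'\in\mathcal B_{j+1}$.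

The increasing sequence $(W_j)$ stabilizes: $W_J=W_{J+1}$ for some $J$. Put $W=W_J$ and $\mathcal B=\mathcal B_J$; call the members of $\mathcal B$ *blocks*. A block $B$ is initial in $D-W$, and $N^+(B)\subseteq W_{J+1}=W$. Hence
$$\text{no arc joins a block } B \text{ to a vertex of } V(D)\setminus(W\cup B). \tag{4}$$
In particular, blocks are pairwise disjoint and there is no arc between distinct blocks.

**Step 2: record when and why each vertex of $W$ was deleted.** For $w\in W$ let $\ell(w)=\min\{j: w\in W_j\}\ge1$. As $w\in W_{\ell(w)}\setminus W_{\ell(w)-1}$, there is $B_w\in\mathcal B_{\ell(w)-1}\subseteq\mathcal B$ with $w\in N^+(B_w)$. Fix such a $B_w$. Since $B_w$ is initial in $D-W_{\ell(w)-1}$,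
$$\text{every in-neighbour of } B_w \text{ outside } B_w \text{ lies in } W_{\ell(w)-1}. \tag{5}$$

**Step 3: match all blocks at once.** Consider the bipartite graph between $\mathcal B$ and $W$ in which $B$ and $w$ are joined if some arc of $D$, in either direction, joins $w$ to a vertex of $B$. Let $\mathcal B'\subseteq\mathcal B$. By (4), $N(\bigcup\mathcal B')\subseteq W$, and by (H) it has at least $|\mathcal B'|$ elements. By Hall's theorem there is an injection $\mu:\mathcal B\to W$ and, for each $B$, an arc $e_B$ between $B$ and $\mu(B)$. We say that $e_B$ *leaves* $B$ if its tail is in $B$, and *enters* $B$ if its head is in $B$.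

**Step 4: make the unmatched vertices of $W$ coverable.** Let $U=W\setminus\mu(\mathcal B)$. Vertices of $U$ may lie in $S$, so we must cover them too, and the natural choice is to hang $w\in U$ on its block $B_w$ as a leaf. This may be impossible if $e_{B_w}$ enters $B_w$. For instance, let $D$ have arcs $sw'$, $sy$, $w't$, $tw$ and let $S=\{s,t,w\}$. Then $\mathcal B_0=\{\{s\}\}$ and $W_1=\{w',y\}$; next $\mathcal B_1=\{\{s\},\{t\}\}$ and $W_2=\{w',y,w\}$, and the process stops. So $\ell(w')=\ell(y)=1$ and $\ell(w)=2$. The matching $\mu(\{s\})=y$, $\mu(\{t\})=w'$ makes $t$ a leaf, and then $w$, whose only neighbour is $t$, is lost. Rematching $\{t\}$ to $w$ frees $w'$ instead, and $w'$ was deleted *earlier*, because of $s$; now $s\to y,w'$ and $t\to w$ are disjoint stars. This exchange works in general.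

Among all choices of $(\mu,e)$, take one for which $\sum_{w\in U}\ell(w)$ is minimum.

*Claim.* If $w\in U$, then $e_{B_w}$ leaves $B_w$.

Suppose instead that $e_{B_w}$ enters $B_w$. Then $w'=\mu(B_w)$ is an in-neighbour of $B_w$ outside $B_w$, so by (5) $w'\in W_{\ell(w)-1}$ and $\ell(w')<\ell(w)$. Redefine $\mu(B_w)=w$ and let $e_{B_w}$ be an arc from $B_w$ to $w$, which exists as $w\in N^+(B_w)$. The new $\mu$ is injective, since $w$ was not in the image. The set $U$ becomes $(U\setminus\{w\})\cup\{w'\}$, and the sum decreases, a contradiction.

**Step 5: cover all blocks and all of $W$.** Treat each block $B$ as follows.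

- If $e_B$ enters $B$, say $e_B=w'v$ with $w'=\mu(B)$: take the one-arc star $w'v$, and cover $B\setminus\{v\}$ by disjoint arcs using Lemma 2. By the claim no $w\in U$ has $B_w=B$.
- If $e_B$ leaves $B$: take $e_B$ and, for each $w\in U$ with $B_w=B$, one arc from $B$ to $w$. The heads of these arcs are distinct vertices of $W$. Let $Q_B\ne\emptyset$ be the set of their tails. The arcs form disjoint stars with centres $Q_B$ and leaves in $W$. Since $D[B]$ is strong, Lemma 1 applies to $D[B]$ with root set $Q_B$ and gives a galaxy spanning $B\setminus Q_B$ in which vertices of $Q_B$ occur only as centres. Merge stars with the same centre.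

Each $w\in\mu(\mathcal B)$ is used only by the block matched to it. Each $w\in U$ is used only by $B_w$, which by the claim is of the second kind. Blocks are disjoint from each other and from $W$. So we obtain a galaxy that spans $W\cup\bigcup\mathcal B$ and is contained in it.

**Step 6: find roots for the rest.** Let $F=D-W-\bigcup\mathcal B$. If $V(F)$ is empty, we are done. By (4) no arc of $D-W$ joins $V(F)$ to a block, so the initial strong components of $F$ are exactly the initial strong components of $D-W$ that are not in $\mathcal B=\mathcal B_J$. By the definition of $\mathcal B_J$, each such component $I$ is of one of two types.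

- Type 1: $I$ contains a vertex $\rho_I\notin S$.
- Type 2: $I\subseteq S$ and $I$ is not odd-strong. Then Lemma 3 gives $Q_I\subseteq I$ such that $D[Q_I]$ is strong and has a galaxy $\Psi_I$ spanning $Q_I$.

Let $Q$ consist of all $\rho_I$ with $I$ of type 1 and all vertices of $Q_I$ with $I$ of type 2. Every initial strong component of $F$ contains a vertex of $Q$, so by fact 2 every vertex of $F$ is reachable in $F$ from $Q$.

**Step 7: cover $S\cap V(F)$.** By Lemma 1 there is a galaxy $\Phi$ in $F$ spanning $V(F)\setminus Q$ in which the spanned vertices of $Q$ are centres. The vertices $\rho_I$ are not in $S$ and need not be spanned. For each type 2 component $I$, let $C_I$ be the set of vertices of $Q_I$ spanned by $\Phi$.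

- If $C_I=\emptyset$, then $\Phi$ does not meet $Q_I$; add $\Psi_I$.
- If $C_I\ne\emptyset$, apply Lemma 1 to the strong digraph $D[Q_I]$ with root set $C_I$. This gives a galaxy spanning $Q_I\setminus C_I$ that meets $C_I$ only in centres. The vertices of $C_I$ are also centres in $\Phi$, and $\Phi$ meets no other vertex of $Q_I$, so merging stars with the same centre gives a galaxy.

The sets $Q_I$ are disjoint for different $I$, so all these additions are compatible, and we get a galaxy in $F$ spanning $S\cap V(F)$. It is disjoint from the galaxy of Step 5, and the union of the two spans $S$. $\square$

## Counting arcs: every digraph with $\Delta\ge 3$ has a nice galaxy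

**Proof of Theorem 1.** Let $\Delta=\Delta(D)\ge3$ and $S=\{v:d(v)=\Delta\}$. By Proposition 6 it is enough to verify (H), and this is the count from the source case with Corollary 5 in place of the definition of degree.

Let $B_1,\dots,B_q\subseteq S$ be pairwise disjoint odd-strong sets with no arc between distinct $B_i$'s, and let $N=N(B_1\cup\dots\cup B_q)$. Every vertex of $B_i$ has degree exactly $\Delta$, so by Corollary 5 with $k=\Delta$ at least $\Delta$ arcs join $B_i$ to $V(D)\setminus B_i$. Their other ends lie in $N$, since no arc joins different $B_i$'s. The arcs counted for different $i$ are different. Each vertex of $N$ is on at most $\Delta$ arcs. Hence $\Delta q\le\Delta|N|$, that is, $|N|\ge q$, and (H) holds. $\square$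

In particular every digraph with $\Delta(D)\ge4$ has a nice galaxy, so the conjecture is true.

## Locally maximum vertices and directed odd cycles

**Proof of Theorem 2.** **Step 1: a directed odd cycle is an obstruction.** If a component is a directed odd cycle, all its vertices have degree $2$ and are locally maximum. Every star inside it has exactly one arc, because all out-degrees are $1$. Spanning the component would need a perfect matching of an odd set, which does not exist.

**Step 2: count arcs at odd-strong sets of locally maximum vertices.** Assume that no component is a directed odd cycle. Let $S$ be the set of locally maximum vertices; we verify (H). Let $B_1,\dots,B_q$ and $N$ be as in (H). Two adjacent vertices of $S$ have equal degree, since each is at least the other. As $D[B_i]$ is connected, all vertices of $B_i$ have a common degree $k_i\ge1$. Let $c_i$ be the number of arcs joining $B_i$ to the outside; their outer ends are in $N$. We show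
$$c_i\ge k_i. \tag{6}$$

- If $|B_i|=1$, then $c_i=k_i$.
- If $|B_i|\ge3$ and $k_i\ge3$, this is Corollary 5.
- If $|B_i|\ge3$ and $k_i\le2$: as $D[B_i]$ is strong, each of its vertices has in-degree and out-degree at least $1$ inside $B_i$. So $k_i=2$, both degrees are exactly $1$, and no arc joins $B_i$ to the outside. A strong digraph with all in- and out-degrees $1$ is a directed cycle. So $B_i$ is the vertex set of a component that is a directed cycle, of odd order because $B_i$ is odd-strong. This is excluded.

**Step 3: verify (H) with weights.** Degrees now vary with $i$, so we give each arc between $B_i$ and $N$ the weight $1/k_i$. If $w\in N$ is adjacent to $B_i$, then $1\le d(w)\le k_i$, since the vertices of $B_i$ are locally maximum. By (6),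
$$q\le\sum_{i}\frac{c_i}{k_i}\le\sum_{w\in N}\ \sum_{\text{arcs between } w \text{ and } \bigcup B_i}\frac1{d(w)}\le|N|,$$
where the last inequality holds because $w$ is on exactly $d(w)$ arcs in total. So (H) holds, and Proposition 6 gives a galaxy spanning $S$. $\square$

## Classification, parallel arcs, and directed star arboricity

**Nice galaxies for all $\Delta(D)\ge1$.** *A digraph $D$ with $\Delta(D)\ge1$ has a nice galaxy unless $\Delta(D)=2$ and some component of $D$ is a directed odd cycle, in which case it has none.* For $\Delta\ge3$ this is Theorem 1. If $\Delta\le2$ and no component is a directed odd cycle, Theorem 2 applies, because maximum-degree vertices are locally maximum. A directed odd cycle component forces $\Delta\ge2$; if $\Delta=2$, its vertices all have maximum degree, and they cannot all be spanned, by Step 1 of the proof of Theorem 2.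

**Parallel arcs cannot be allowed.** For every $k\ge1$, take the directed triangle with each arc repeated $k$ times. All degrees are $2k$. Each vertex has only one out-neighbour, so a star has exactly two vertices, and no galaxy spans the three vertices.

**Directed star arboricity.** Let $\mathrm{dst}(D)$ be the least number of galaxies covering the arc set $A(D)$. For example, the directed triangle has $\mathrm{dst}=3$, since each nonempty galaxy in it is a single arc. Amini, Havet, Huc and Thomassé (*WDM and directed star arboricity*, Combin. Probab. Comput. 19 (2010)) proved that $\mathrm{dst}(D)\le3$ if $\Delta(D)\le3$. If $\Delta(D)\ge4$, a nice galaxy contains at least one arc at each vertex of maximum degree, so removing its arcs lowers the maximum degree by at least $1$. By induction on $\Delta(D)$,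
$$\mathrm{dst}(D)\le\max(3,\Delta(D)).$$
In particular $\mathrm{dst}(D)\le\Delta(D)$ whenever $\Delta(D)\ge3$. This is best possible: a galaxy contains at most one arc into a given vertex, so a vertex of in-degree $\Delta$ needs $\Delta$ galaxies.
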